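\title{Five terms in the middle: Auslander--Reiten sequences over tame algebras}

\begin{abstract}
Let $A$ be a tame finite-dimensional algebra over an algebraically closed field of arbitrary characteristic. We show that the middle term of an Auslander--Reiten sequence in $\operatorname{mod}(A)$ has at most one projective-injective indecomposable summand, and that the multiplicities $c_1,\dots,c_s$ of the remaining indecomposable summands satisfy $c_1^2+\dots+c_s^2\le 4$. Hence the middle term has at most five indecomposable summands, and five only if one of them is projective-injective. This proves the Five Terms in the Middle Conjecture. The proof is a parameter count: if $\sum c_\nu^2\ge 5$, we find, far out in the $\tau^-$-orbit of the sequence, families of modules of dimension $kd$ that depend on at least $k^2$ parameters.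
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $K$ is an algebraically closed field of arbitrary characteristic, $A$ is a finite-dimensional $K$-algebra, and modules are finite-dimensional right $A$-modules. Every indecomposable non-projective module $M$ is the end term of an Auslander--Reiten (or almost split) sequence
\[
\eta:\quad 0\to \tau M\to B\to M\to 0 ;
\]
the definitions are recalled in Section~\ref{sec:AR}. The middle term $B$ is determined by $M$ up to isomorphism, and it records the irreducible maps ending at $M$: an indecomposable module $Z$ occurs in $B$ as often as there are linearly independent irreducible maps $Z\to M$. Write $B=B_1\oplus\dots\oplus B_t$ with all $B_i$ indecomposable and set $\operatorname{sd}(\eta)=t$. This number measures how strongly the module category branches at $M$.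

For arbitrary algebras $\operatorname{sd}(\eta)$ takes every positive value (Example~\ref{ex:star}). A bound can only come from a restriction on the number of indecomposable modules. By a result of Bautista and Brenner, if $A$ is representation-finite, then $\operatorname{sd}(\eta)\le4$, and if $\operatorname{sd}(\eta)=4$, then one of the $B_i$ is projective-injective. The next class of algebras is the one in which indecomposables of a fixed dimension come in at most one-parameter families. Precisely, $A$ is \emph{tame} if for every $d$ there are finitely many $K[T]$-$A$-bimodules $Q_i$, free of finite rank over $K[T]$, such that all but finitely many isomorphism classes of indecomposable $d$-dimensional $A$-modules are of the form $K[T]/(T-\lambda)\otimes_{K[T]}Q_i$ with $\lambda\in K$. Representation-finite algebras are tame in this sense. The following conjecture is stated in \cite{Atlas}.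

\begin{quote}
\textbf{Five Terms in the Middle Conjecture.} \emph{If $A$ is tame, then $\operatorname{sd}(\eta)\le5$ for every Auslander--Reiten sequence $\eta$, and if $\operatorname{sd}(\eta)=5$, then one of the $B_i$ is projective-injective.}
\end{quote}

We prove a sharper statement, which takes multiplicities into account.

\begin{theorem}\label{thm:main}
Let $A$ be tame and let $\eta:0\to X\to B_1\oplus\dots\oplus B_t\to M\to0$ be an Auslander--Reiten sequence with all $B_i$ indecomposable.
\begin{enumerate}
\item[(1)] At most one $B_i$ is projective-injective.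
\item[(2)] Group the $B_i$ that are not projective-injective into isomorphism classes, with multiplicities $c_1,\dots,c_s$. Then $\sum_{\nu=1}^s c_\nu^2\le4$.
\end{enumerate}
Hence $\operatorname{sd}(\eta)\le4$ if no $B_i$ is projective-injective, and $\operatorname{sd}(\eta)\le5$ always. If $\operatorname{sd}(\eta)=5$, then exactly one $B_i$ is projective-injective. In particular, the Five Terms in the Middle Conjecture holds.
\end{theorem}

The last three sentences follow from (1) and (2), because $\sum c_\nu\le\sum c_\nu^2$.

\subsection*{Why squares, and why four}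
Let $L,E_1,\dots,E_s$ be pairwise non-isomorphic indecomposable modules with $c_\nu$ independent irreducible maps $L\to E_\nu$, and put $N=\sum c_\nu^2$. Consider maps $L^{y}\to\bigoplus_\nu E_\nu^{x_\nu}$ whose entries are linear combinations of these irreducible maps. They form a vector space of dimension $y\sum c_\nu x_\nu$, and the group $GL_y(K)\times\prod_\nu GL_{x_\nu}(K)$ of base changes has dimension $y^2+\sum x_\nu^2$. The difference is the quadratic form
\begin{equation}\label{eq:form}
y^2+\sum_\nu x_\nu^2-y\sum_\nu c_\nu x_\nu=\sum_\nu\Big(x_\nu-\frac{c_\nu y}{2}\Big)^2+\Big(1-\frac N4\Big)y^2 .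
\end{equation}
It takes negative values exactly when $N\ge5$, and at $y=2k$, $x_\nu=kc_\nu$ its value is $-(N-4)k^2$. So for $N\ge5$ one expects the cokernels of maps $L^{2k}\to\bigoplus E_\nu^{kc_\nu}$ to depend on at least $k^2$ parameters, while their dimension grows only linearly in $k$. Over a tame algebra the modules of dimension $n$ depend on at most $n$ parameters, so this cannot happen.

The heuristic ignores three things. Two maps can have isomorphic cokernels without being related by a base change over $K$; the correction terms that this produces have to be bounded; and there has to be a monomorphism among the maps to begin with. Section~\ref{sec:count} makes the parameter count precise and expresses the correction through a single function $\varphi_f$, which behaves well on Auslander--Reiten sequences. Section~\ref{sec:layers} treats projective-injective middle terms, where the heuristic is already a proof. For the remaining case we replace $\eta$ by a translate far out in its $\tau^-$-orbit. Section~\ref{sec:growth} shows that this orbit is infinite and that lengths double along it, Section~\ref{sec:mono}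 produces the required monomorphism, and Section~\ref{sec:end} bounds the correction terms. Tameness is used only through a bound $o(n^2)$ on the number of parameters (Theorem~\ref{thm:general}). Section~\ref{sec:examples} shows that the bounds are attained, and Section~\ref{sec:five} describes the sequences with five middle terms.

\section{Background from Auslander--Reiten theory}\label{sec:AR}

We write $D=\operatorname{Hom}_K(-,K)$, $\ell(Z)$ for the length of $Z$, $h(Z,Y)=\dim_K\operatorname{Hom}_A(Z,Y)$, and $[Y:Z]$ for the multiplicity of an indecomposable module $Z$ as a direct summand of $Y$. Further, $\operatorname{top}Z=Z/\operatorname{rad}Z$.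

For indecomposable $E,Z$ let $\operatorname{rad}(E,Z)$ be the space of non-isomorphisms $E\to Z$; a map between direct sums is \emph{radical} if all its components are. Radical maps form an ideal, and an endomorphism that is invertible modulo this ideal is invertible. Since $K$ is algebraically closed, $\operatorname{End}(Z)=K\oplus\operatorname{rad}(Z,Z)$ for $Z$ indecomposable. Let $\operatorname{rad}^2(E,Z)$ be spanned by the compositions of two radical maps $E\to W\to Z$, and $\operatorname{Irr}(E,Z)=\operatorname{rad}(E,Z)/\operatorname{rad}^2(E,Z)$. A map between indecomposables is \emph{irreducible} if it lies in $\operatorname{rad}$ but not in $\operatorname{rad}^2$.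

A \emph{source map} of an indecomposable module $E$ is a radical map $u:E\to B$ such that every radical map starting at $E$ factors through $u$, and every endomorphism $\theta$ of $B$ with $\theta u=u$ is an automorphism. It exists and is unique up to an isomorphism of $B$. \emph{Sink maps} are defined dually. An \emph{Auslander--Reiten sequence}, or \emph{mesh} for short, is a short exact sequence $0\to Z'\to B\to Z\to0$ with $Z',Z$ indecomposable in which the first map is a source map and the second a sink map. A mesh starts at every indecomposable non-injective $Z'$ (any source map of $Z'$, together with its cokernel, is one) and ends at every indecomposable non-projective $Z$; one writes $Z'=\tau Z$ and $Z=\tau^-Z'$. Thus $\tau$ and $\tau^-$ are mutually inverse bijections between the isomorphism classes of non-projective and of non-injective indecomposables. One extends $\tau$ additively, with $\tau P=0$ for $P$ projective. The duality $D$ turns meshes over $A$ into meshes over $A^{op}$, interchanges projective and injective modules, and preserves lengths and multiplicities.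

We use the following standard facts.

\begin{enumerate}
\item[(F1)] An irreducible map is a proper monomorphism or a proper epimorphism. If $Z\to P$ is irreducible with $P$ indecomposable projective, it is a monomorphism (an epimorphism would split), so $\ell(P)>\ell(Z)$. Dually, if $I\to Z$ is irreducible with $I$ indecomposable injective, then $\ell(I)>\ell(Z)$. The sink map of $P$ is $\operatorname{rad}P\to P$, and the source map of $I$ is $I\to I/\operatorname{soc}I$.
\item[(F2)] If $E\to Z^c\oplus R$ is a source map with $Z$ indecomposable and $[R:Z]=0$, then the classes of the $c$ components $E\to Z$ form a basis of $\operatorname{Irr}(E,Z)$. The dual statement holds for sink maps. So $\dim\operatorname{Irr}(E,Z)$ is the multiplicity of $Z$ in the target of the source map of $E$ and the multiplicity of $E$ in the domain of the sink map of $Z$; and if $E$ is not injective, then $\dim\operatorname{Irr}(E,Z)=\dim\operatorname{Irr}(Z,\tau^-E)$.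
\item[(F3)] Conversely, let $Z_1,\dots,Z_s$ be pairwise non-isomorphic indecomposables and let $g_{\nu a}:E\to Z_\nu$ $(1\le a\le c_\nu)$ be radical maps whose classes form a basis of $\operatorname{Irr}(E,Z_\nu)$ for each $\nu$. Then the $g_{\nu a}$ are the components into $\bigoplus Z_\nu^{c_\nu}$ of a source map $E\to\bigoplus Z_\nu^{c_\nu}\oplus R$ with $[R:Z_\nu]=0$.
\item[(F4)] For a mesh $0\to Z'\to B\to Z\to0$ and any module $Y$ we have $h(Y,Z')-h(Y,B)+h(Y,Z)=[Y:Z]$. If $[Y:Z']=0$, then $0\to\operatorname{Hom}(Z,Y)\to\operatorname{Hom}(B,Y)\to\operatorname{Hom}(Z',Y)\to0$ is exact.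
\item[(F5)] $\operatorname{Ext}^1_A(V,L)\cong D\overline{\operatorname{Hom}}_A(L,\tau V)$, naturally in $L$, where $\overline{\operatorname{Hom}}$ denotes homomorphisms modulo those that factor through an injective module.
\item[(F6)] If an indecomposable projective-injective module $P$ is a summand of the middle term of a mesh, then the mesh is
\[
0\to\operatorname{rad}P\to P\oplus\operatorname{rad}P/\operatorname{soc}P\to P/\operatorname{soc}P\to0 .
\]
The module $\operatorname{rad}P/\operatorname{soc}P$ is called the \emph{heart} of $P$.
\end{enumerate}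

For (F3), let $u=((u_{\nu a}),u_R):E\to B=\bigoplus Z_\nu^{c_\nu}\oplus R$ be any source map. A composition $wv$ of radical maps $E\to W\to Z_\nu$ equals $(wv')u$, where $v=v'u$, and $wv'$ is radical. With (F2) this gives $g_{\nu a}=\sum_b\gamma^{\nu}_{ab}u_{\nu b}+\rho_{\nu a}u$ with invertible scalar matrices $\gamma^\nu$ and radical maps $\rho_{\nu a}:B\to Z_\nu$. So $((g_{\nu a}),u_R)=\theta u$ for an endomorphism $\theta$ of $B$ that agrees modulo the radical with the block diagonal automorphism with blocks $\gamma^1,\dots,\gamma^s,\operatorname{id}_R$. Hence $\theta$ is an automorphism and $\theta u$ is a source map. For (F4), the image of $\operatorname{Hom}(Y,B)\to\operatorname{Hom}(Y,Z)$ is $\operatorname{rad}(Y,Z)$, of codimension $[Y:Z]$, and the image of $\operatorname{Hom}(B,Y)\to\operatorname{Hom}(Z',Y)$ is $\operatorname{rad}(Z',Y)$, which is all of $\operatorname{Hom}(Z',Y)$ if $[Y:Z']=0$.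

\section{Examples: the bounds are attained}\label{sec:examples}

We identify modules over a quiver with relations with representations, and write $S_x$, $P_x$, $I_x$ for the simple, projective and injective indecomposables at a vertex $x$; thus $P_x$ is spanned by the paths starting at $x$. We use that quivers with underlying graph $\widetilde D_4$ and the Kronecker quiver have tame path algebras. Two observations do the rest.
\begin{enumerate}
\item[(a)] Let $S$ be simple, projective and not injective. Then the mesh starting at $S$ has middle term $\bigoplus_P P^{[\operatorname{rad}P:S]}$, the sum over the indecomposable projectives. Indeed, if $\operatorname{Irr}(S,Z)\ne0$ with $Z$ not projective, (F2) gives an irreducible map $\tau Z\to S$, and (F1) gives $\ell(\tau Z)<1$, which is absurd. The multiplicities come from (F1) and (F2).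
\item[(b)] Let $P$ be indecomposable projective-injective and $Z\not\cong P$ indecomposable. Then every map $P\to Z$ vanishes on the simple module $\operatorname{soc}P$, since otherwise it would be injective and would split.
\end{enumerate}

\begin{example}[Subspace quivers]\label{ex:star}
Let $r\ge2$ and let $A$ be the path algebra of the $r$-subspace quiver, with vertices $0,1,\dots,r$ and arrows $i\to0$. Here $P_0=S_0$, $\operatorname{rad}P_i=P_0$, and $\dim I_0=r+1$. By (a) there is a mesh
\[
0\to P_0\to P_1\oplus\dots\oplus P_r\to\tau^-P_0\to0 .
\]
No $P_i$ is injective, since it has socle $S_0$ and dimension $2<r+1$. So $\operatorname{sd}=r$, and Theorem~\ref{thm:main} fails without a hypothesis on $A$. For $r=4$ the algebra is tame and realizes the multiplicities $(1,1,1,1)$ without a projective-injective term.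
\end{example}

\begin{example}[A double term]\label{ex:kronecker}
For the Kronecker quiver, with two arrows $1\to0$, we have $\operatorname{rad}P_1=P_0^2$ with $P_0$ simple. By (a) there is a mesh $0\to P_0\to P_1^2\to\tau^-P_0\to0$, which realizes the multiplicity $(2)$.
\end{example}

\begin{example}[Five terms]\label{ex:five}
Take the quiver $a\to b_i\to c$ $(1\le i\le4)$ with the relations that all four paths from $a$ to $c$ are equal. The representation $P$ with $K$ at each vertex and identity maps is both $P_a$ and $I_c$. Its heart is $\bigoplus_{i=1}^4S_{b_i}$, so the mesh (F6) has five middle terms. The algebra is tame. Let $Z\not\cong P$ be indecomposable. By (b), applied to the maps $P_a\to Z$ given by elements of $Z_a$, all compositions $Z_a\to Z_{b_i}\to Z_c$ vanish. Let $Z_i'=\ker(Z_{b_i}\to Z_c)$ and choose complements $Z_{b_i}=Z_i'\oplus Z_i''$. Then $Z$ is the direct sum of the subrepresentations $(Z_a;Z_i';0)$ and $(0;Z_i'';Z_c)$, so one of them is zero, and $Z$ is a representation of one of two quivers of type $\widetilde D_4$. Their path algebras are factor algebras of the given algebra, so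 their bimodules $Q_i$ serve for it.
\end{example}

\begin{example}[A double term and a projective-injective term]\label{ex:three}
Let $\Lambda=K[u,v]/(u^2,v^2)$ with simple module $S$. The form that sends $(x,y)$ to the coefficient of $uv$ in $xy$ is nondegenerate and associative, so $\Lambda\cong D\Lambda$ is projective-injective, and (F6) gives the mesh $0\to\operatorname{rad}\Lambda\to\Lambda\oplus S^2\to\Lambda/\operatorname{soc}\Lambda\to0$. The algebra is tame. By (b), an indecomposable $Z\not\cong\Lambda$ is annihilated by $uv$, hence by $(u,v)^2$. Let $F$ be the additive functor that sends a Kronecker representation $W_1\rightrightarrows W_0$ to $W_1\oplus W_0$, with $u,v$ acting by the two arrows. Choosing a complement $W_1$ of $W_0=\operatorname{rad}Z$ shows $Z\cong F(W)$, where $W$ is indecomposable because $F$ preserves dimensions and direct sums. Applying the same construction to the Kronecker bimodules gives the bimodules for $\Lambda$.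
\end{example}

\section{Counting parameters}\label{sec:count}

\subsection*{The number of parameters}
We use the following facts on constructible subsets of varieties over $K$. Images of constructible sets under morphisms are constructible, and their dimension does not increase. The dimension of a finite union is the maximum of the dimensions. If $\mathcal Q$ is constructible and $\pi$ is a morphism whose fibers on $\mathcal Q$ have dimension at most $r$, then $\dim\mathcal Q\le\dim\pi(\mathcal Q)+r$, with equality if all nonempty fibers have dimension exactly $r$. The empty set has dimension $-\infty$.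

Let $\operatorname{mod}_A(n)$ be the variety of $A$-module structures on $K^n$: a point assigns an $n\times n$ matrix to each element of a fixed basis of $A$, subject to the polynomial equations that express the module axioms.

\begin{definition}\label{def:param}
Let $p_A(n)$ be the least integer $r\ge0$ for which there are finitely many morphisms $\mu_j:Y_j\to\operatorname{mod}_A(n)$ from varieties with $\dim Y_j\le r$ such that every $n$-dimensional module is isomorphic to some $\mu_j(y)$. We call $A$ \emph{subquadratic} if $p_A(n)/n^2\to0$ as $n\to\infty$.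
\end{definition}

The identity of $\operatorname{mod}_A(n)$ shows that $p_A(n)$ exists and is at most $n^2\dim A$, so the condition asks for slightly less than the trivial order of growth. We have $p_A(0)=0$. Transposition of matrices is an isomorphism $\operatorname{mod}_A(n)\to\operatorname{mod}_{A^{op}}(n)$ that realizes $D$, so $p_{A^{op}}=p_A$, and $A^{op}$ is subquadratic if $A$ is.

\begin{lemma}\label{lem:tame}
If $A$ is tame, then $p_A(n)\le n$ for all $n$. In particular, $A$ is subquadratic.
\end{lemma}

\begin{proof}
Let $Q$ be a bimodule of rank $d$ over $K[T]$. In a $K[T]$-basis of $Q$ the action of $A$ is given by matrices over $K[T]$, and evaluation at $\lambda$ is a morphism $\mathbb A^1\to\operatorname{mod}_A(d)$ sending $\lambda$ to $K[T]/(T-\lambda)\otimes_{K[T]}Q$. So for each $d\ge1$ there is a finite set $\mathcal F_d$ of morphisms from affine lines and points to $\operatorname{mod}_A(d)$ whose images meet every indecomposable isomorphism class. For each way of writing $n=d_1+\dots+d_r$ with $d_i\ge1$ and each choice of members of $\mathcal F_{d_1},\dots,\mathcal F_{d_r}$, block sum gives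 a morphism to $\operatorname{mod}_A(n)$ from a product of dimension at most $r\le n$. These finitely many morphisms reach every $n$-dimensional module up to isomorphism.
\end{proof}

Theorem~\ref{thm:main} therefore follows from the next result, whose proof occupies the rest of this section and Sections~\ref{sec:layers}--\ref{sec:end}.

\begin{theorem}\label{thm:general}
Part (1) of Theorem~\ref{thm:main} holds for every $A$. Part (2) holds for every subquadratic $A$.
\end{theorem}

To bound $p_A$ from below we use families of cokernels. For a set $\mathcal X$ of monomorphisms $U\to V$ and a module $C$, we call $\mathcal X^C=\{f\in\mathcal X:\operatorname{Coker}f\cong C\}$ a \emph{cokernel class}.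

\begin{lemma}\label{lem:cover}
Let $\mathcal X\subseteq\operatorname{Hom}_A(U,V)$ be a nonempty open set of monomorphisms and $n=\dim V-\dim U$. If $\dim\mathcal X^C\le h(U,V)-p$ for every module $C$, then $p\le p_A(n)$.
\end{lemma}

\begin{proof}
Take $\mu_j:Y_j\to\operatorname{mod}_A(n)$ as in Definition~\ref{def:param} with $\dim Y_j\le p_A(n)$, and let $\mathcal Q_j=\{(f,y)\in\mathcal X\times Y_j:\operatorname{Coker}f\cong\mu_j(y)\}$. Consider the triples $(f,y,\pi)$ with $\pi\in\operatorname{Hom}_K(V,K^n)$ such that $\pi$ is $A$-linear as a map $V\to\mu_j(y)$, $\pi f=0$, and $\pi$ is surjective. The first two conditions are closed and the third is open; together they say that $0\to U\to V\to\mu_j(y)\to0$ is exact, by counting dimensions. So $\mathcal Q_j$ is the projection of a locally closed set, hence constructible. (With $Y_j$ a point, this shows that cokernel classes are constructible.) The projections of the $\mathcal Q_j$ cover $\mathcal X$, so $\dim\mathcal Q_j\ge\dim\mathcal X=h(U,V)$ for some $j$. The fibers of $\mathcal Q_j\to Y_j$ are cokernel classes. Hence $h(U,V)\le p_A(n)+h(U,V)-p$.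
\end{proof}

\begin{proposition}\label{prop:criterion}
Let $U,V$ be modules, and for each $k\ge1$ let $\mathcal X_k\subseteq\operatorname{Hom}_A(U^k,V^k)$ be a nonempty open set of monomorphisms. If $\dim\mathcal X_k^C\le h(U^k,V^k)-k^2$ for all $k$ and all $C$, then $A$ is not subquadratic.
\end{proposition}

\begin{proof}
Let $d=\dim V-\dim U$; it is nonnegative because $\mathcal X_1\neq\emptyset$. Lemma~\ref{lem:cover} gives $k^2\le p_A(kd)$ for all $k$. As $p_A(0)=0$, we have $d>0$, and $p_A(kd)/(kd)^2\ge1/d^2$ for all $k$.
\end{proof}

\begin{example}[The model case]\label{ex:model}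
Take the five-subspace quiver of Example~\ref{ex:star}, the smallest member of that family with $N=\sum c_\nu^2\ge5$. Following \eqref{eq:form}, let $U=P_0^2$ and $V=P_1\oplus\dots\oplus P_5$. Since $h(P_x,Z)=\dim Z_x$, we get
\[
h(U^k,V^k)=10k^2,\quad h(U^k,U^k)=4k^2,\quad h(V^k,V^k)=5k^2,\quad h(V^k,U^k)=0 .
\]
Maps $U^k=S_0^{2k}\to V^k$ land in $\operatorname{soc}V^k=\operatorname{rad}V^k=S_0^{5k}$, so monomorphisms exist, and for each of them $V^k\to\operatorname{Coker}f$ is a projective cover. An isomorphism of cokernels lifts to projective covers, so a cokernel class is an orbit of $\operatorname{Aut}U^k\times\operatorname{Aut}V^k$ and has dimension at most $9k^2=10k^2-k^2$. The cokernels have dimension $10k-2k=8k$. Thus $p_A(8k)\ge k^2$, and the algebra is not subquadratic.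
\end{example}

\subsection*{The defect of a monomorphism}
Example~\ref{ex:model} used that $V$ is projective and that there are no maps beyond identities and irreducible maps. In general neither holds, and we need a bound for cokernel classes that does not go through orbits. For a monomorphism $f:U\to V$ with cokernel $C$ and a module $L$, define the \emph{defect}
\begin{equation}\label{eq:defect}
\varphi_f(L)=\dim\operatorname{Coker}\operatorname{Hom}(f,L)=h(U,L)-h(V,L)+h(C,L).
\end{equation}
It measures the failure of maps $U\to L$ to extend along $f$; the second equality comes from the exact sequence $0\to\operatorname{Hom}(C,L)\to\operatorname{Hom}(V,L)\to\operatorname{Hom}(U,L)$. The defect is nonnegative and additive on direct sums in $L$. Applying (F4) with $Y=U,V,C$, we obtain for every mesh $0\to Z'\to B\to Z\to0$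
\begin{equation}\label{eq:mesh}
\varphi_f(Z')+\varphi_f(Z)=\varphi_f(B)+[U:Z]-[V:Z]+[C:Z].
\end{equation}
So $\varphi_f$ is additive on meshes, like length, except at the summands of $U$, $V$ and $C$.

\begin{lemma}\label{lem:class}
Let $f:U\to V$ be a monomorphism with cokernel $C$, and let $\mathcal M$ be the set of all monomorphisms $U\to V$. Then
\[
\dim\mathcal M^C\le h(U,V)-\big(\varphi_f(V)-\varphi_f(U)-\varphi_f(\tau V)\big).
\]
\end{lemma}

\begin{proof}
Let $\mathcal P\subseteq\operatorname{Hom}(U,V)\times\operatorname{Hom}(V,C)$ be the locally closed set of pairs $(f',\pi)$ with $f'$ injective, $\pi$ surjective and $\pi f'=0$, that is, with $0\to U\to V\to C\to0$ exact. Its first projection has image $\mathcal M^C$, and $\operatorname{Aut}C$ acts simply transitively on each nonempty fiber, so $\dim\mathcal P=\dim\mathcal M^C+h(C,C)$. On each nonempty fiber of the second projection $\operatorname{Aut}U$ acts simply transitively, so $\dim\mathcal P\le h(V,C)+h(U,U)$. Therefore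
\begin{equation}\label{eq:class}
\dim\mathcal M^C\le h(V,C)+h(U,U)-h(C,C).
\end{equation}

We bound $h(V,C)$ from above. The long exact sequence of $\operatorname{Hom}(V,-)$ gives $h(V,C)=h(V,V)-h(V,U)+\dim\operatorname{Ker}\operatorname{Ext}^1(V,f)$. By (F5), $\operatorname{Ker}\operatorname{Ext}^1(V,f)$ is dual to the cokernel of $\overline{\operatorname{Hom}}(V,\tau V)\to\overline{\operatorname{Hom}}(U,\tau V)$, which is a quotient of $\operatorname{Coker}\operatorname{Hom}(f,\tau V)$. So
\[
h(V,C)\le h(V,V)-h(V,U)+\varphi_f(\tau V).
\]
We bound $h(C,C)$ from below. Left exactness of $\operatorname{Hom}(C,-)$ gives $h(C,C)\ge h(C,V)-h(C,U)$, and \eqref{eq:defect} with $L=V$ and $L=U$ turns this into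
\[
h(C,C)\ge\varphi_f(V)-h(U,V)+h(V,V)-\varphi_f(U)+h(U,U)-h(V,U).
\]
Inserting both bounds into \eqref{eq:class}, the terms $h(V,V)$, $h(V,U)$ and $h(U,U)$ cancel.
\end{proof}

In Example~\ref{ex:model}, $\tau V^k=0$; further $h(C,U^k)=0$ because $C$ is a quotient of $V^k$, so \eqref{eq:defect} gives $\varphi_f(U^k)=4k^2$ and $\varphi_f(V^k)\ge10k^2-5k^2$. Lemma~\ref{lem:class} recovers the codimension $k^2$. In general the Hom-spaces are unknown, and the three defects will be compared through \eqref{eq:mesh} alone.

\section{Radical layers and projective-injective middle terms}\label{sec:layers}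

There is one general situation in which cokernel classes are still controlled by orbits: maps from a semisimple module into the second radical layer of a projective module.

\begin{lemma}\label{lem:layer}
Let $A$ be subquadratic and $P$ indecomposable projective with $\operatorname{rad}P/\operatorname{rad}^2P\cong\bigoplus_SS^{n_S}$, the sum over the isomorphism classes of simple modules. Then $\sum_Sn_S^2\le4$. Dually, if $I$ is indecomposable injective and $\operatorname{soc}(I/\operatorname{soc}I)\cong\bigoplus_SS^{n_S}$, then $\sum_Sn_S^2\le4$.
\end{lemma}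

\begin{proof}
As $A^{op}$ is subquadratic, the second statement follows from the first by applying $D$. Suppose $N_P=\sum n_S^2\ge5$. Put $\bar P=P/\operatorname{rad}^2P$. It has a unique maximal submodule $\operatorname{rad}\bar P=\bigoplus S^{n_S}$, which is semisimple and nonzero, so $\operatorname{soc}\bar P=\operatorname{rad}\bar P$. Let $U=\bigoplus S^{n_S}$, $V=\bar P^2$, and let $\mathcal X_k$ be the set of monomorphisms $U^k\to V^k$. Maps $U^k\to V^k$ are maps $\bigoplus S^{kn_S}\to\bigoplus S^{2kn_S}=\operatorname{soc}V^k$. So $\mathcal X_k$ is open and nonempty, $h(U^k,V^k)=2k^2N_P$, and $h(U^k,U^k)=k^2N_P$.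

Let $f,f'\in\mathcal X_k$ have isomorphic cokernels, and let $W,W'\subseteq P^{2k}$ be the preimages of $f(U^k)$, $f'(U^k)$. They lie between $\operatorname{rad}^2P^{2k}$ and $\operatorname{rad}P^{2k}$, so $P^{2k}\to P^{2k}/W=\operatorname{Coker}f$ and $P^{2k}\to\operatorname{Coker}f'$ are projective covers. The isomorphism lifts to $\phi\in\operatorname{Aut}(P^{2k})$ with $\phi(W)=W'$. Since $\operatorname{End}P=K\oplus\operatorname{rad}(P,P)$, we can write $\phi=\gamma+\rho$ with $\gamma\in GL_{2k}(K)$ and $\rho$ radical. A non-isomorphism $P\to P$ is not surjective, so $\rho(P^{2k})\subseteq\operatorname{rad}P^{2k}$ and, multiplying by $\operatorname{rad}A$, $\rho(\operatorname{rad}P^{2k})\subseteq\operatorname{rad}^2P^{2k}$. So $\phi$ acts on $\operatorname{rad}V^k=(\operatorname{rad}P/\operatorname{rad}^2P)^{2k}$ as $\gamma$, and $f'(U^k)=\gamma f(U^k)$. This means $f'=\gamma f\theta$ with $\theta\in\operatorname{Aut}U^k$. Each cokernel class thus lies in an orbit of $GL_{2k}(K)\times\operatorname{Aut}U^k$ and has dimension at most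
\[
4k^2+k^2N_P=h(U^k,V^k)-(N_P-4)k^2\le h(U^k,V^k)-k^2 .
\]
This contradicts Proposition~\ref{prop:criterion}.
\end{proof}

\begin{corollary}\label{cor:layer}
Let $A$ be subquadratic and let $Z_1,\dots,Z_s$ be nonzero modules. If $\bigoplus Z_\nu^{c_\nu}$ is a quotient of $\operatorname{rad}P$ with $P$ indecomposable projective, or a submodule of $I/\operatorname{soc}I$ with $I$ indecomposable injective, then $\sum c_\nu^2\le4$.
\end{corollary}

\begin{proof}
In the first case choose simple quotients $S_\nu$ of $Z_\nu$. Then $\bigoplus S_\nu^{c_\nu}$ is a semisimple quotient of $\operatorname{rad}P$, hence of $\operatorname{rad}P/\operatorname{rad}^2P=\bigoplus S^{n_S}$. So $n_S\ge\sum_{\nu:S_\nu\cong S}c_\nu$, which gives $n_S^2\ge\sum_{\nu:S_\nu\cong S}c_\nu^2$. Sum over $S$ and apply Lemma~\ref{lem:layer}. In the second case use simple submodules $S_\nu\subseteq Z_\nu$ and $\operatorname{soc}(I/\operatorname{soc}I)$.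
\end{proof}

\begin{proposition}\label{prop:pi}
Let $\eta$ be a mesh whose middle term has an indecomposable projective-injective summand $P$ with heart $H$. Then the other middle terms are the indecomposable summands of $H$, and none of them is projective or injective. If $A$ is subquadratic, their multiplicities satisfy $\sum c_\nu^2\le4$.
\end{proposition}

\begin{proof}
By (F6), $\eta$ starts at $\operatorname{rad}P$, ends at $P/\operatorname{soc}P$, and has middle term $P\oplus H$. By (F1), a projective middle term is longer than $\operatorname{rad}P$ and an injective one is longer than $P/\operatorname{soc}P$. Both of these are longer than $H$, so no summand of $H$ is projective or injective. Finally, $H$ is a quotient of $\operatorname{rad}P$, and Corollary~\ref{cor:layer} applies.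
\end{proof}

This proves part (1) for every $A$, and part (2) when a projective-injective middle term is present.

\section{Doubling of lengths along the $\tau^-$-orbit}\label{sec:growth}

In Sections~\ref{sec:growth}--\ref{sec:end}, $A$ is subquadratic and
\[
\eta:\ 0\to X\to\bigoplus_{\nu=1}^sE_\nu^{c_\nu}\to M\to0,\qquad N=\sum_{\nu}c_\nu^2\ge5,
\]
is a mesh with pairwise non-isomorphic indecomposables $E_\nu$, none of them projective-injective. We derive a contradiction.

One would like to apply Lemma~\ref{lem:class} to maps $X^{2k}\to\bigoplus E_\nu^{kc_\nu}$ directly, but the term $\varphi_f(\tau V)$ has the wrong sign, and nothing controls it. We therefore translate the configuration many times by $\tau^-$. The meshes left behind link $\varphi_f(\tau V)$, via \eqref{eq:mesh}, to the defect at the starting point, which can be made zero. The mechanism is a recursion that will appear three times. Suppose that $m_n$ and $e_{\nu,n}$ are the lengths of $\tau^{-n}M$ and $\tau^{-n}E_\nu$, and that all these modules are non-injective. The mesh starting at $\tau^{-n}E_\nu$ contains $(\tau^{-n}M)^{c_\nu}$, and the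 mesh ending at $\tau^{-n}M$ contains $\bigoplus(\tau^{-n}E_\nu)^{c_\nu}$. Hence $Nm_n\le\sum c_\nu(e_{\nu,n}+e_{\nu,n+1})\le m_{n-1}+2m_n+m_{n+1}$, that is,
\[
m_{n+1}\ge(N-2)m_n-m_{n-1}.
\]
For $N=4$ a constant sequence satisfies this inequality. For $N\ge5$, a single step $m_{n-1}\le m_n$ forces doubling from then on. The work in this section is to choose the direction in which the growth starts and to show that no injective module interrupts it.

\begin{lemma}\label{lem:normal}
After replacing $A$ by $A^{op}$ and $\eta$ by $D\eta$ if necessary, no $E_\nu$ is injective, and either $\ell(X)\le\ell(M)$ or some $E_\nu$ is projective.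
\end{lemma}

\begin{proof}
A projective $P$ and an injective $I$ cannot both occur among the $E_\nu$: they would be non-isomorphic, and (F1) would give $\ell(X)+\ell(M)\ge\ell(P)+\ell(I)>\ell(X)+\ell(M)$. If some $E_\nu$ is projective, nothing needs to be done. If some $E_\nu$ is injective, then $D\eta$ has a projective and no injective middle term. If neither occurs, then $\eta$ or $D\eta$ has a first term that is no longer than its last term.
\end{proof}

The next lemma is the inductive step. The subset $J$ allows us to leave a long projective middle term out of the estimates in the first step.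

\begin{lemma}\label{lem:step}
Let $L,G_1,\dots,G_s$ be indecomposable, with the $G_\nu$ pairwise non-isomorphic and non-injective and $\dim\operatorname{Irr}(G_\nu,L)=c_\nu$. Put $m=\ell(L)$ and $e_\nu=\ell(G_\nu)$. Suppose there is $J\subseteq\{1,\dots,s\}$ with
\begin{equation}\label{eq:J}
\sum_{\nu\in J}c_\nu e_\nu\le(N_J-3)m,\qquad\text{where }N_J=\sum_{\nu\in J}c_\nu^2 .
\end{equation}
Then $L$ and all $\tau^-G_\nu$ are non-injective, $\ell(\tau^-L)\ge2m$, and there is a mesh $0\to L\to\bigoplus(\tau^-G_\nu)^{c_\nu}\oplus F\to\tau^-L\to0$ with $[F:\tau^-G_\nu]=0$ for all $\nu$.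
\end{lemma}

\begin{proof}
By (F2), $\dim\operatorname{Irr}(L,\tau^-G_\nu)=c_\nu$, so the pairwise non-isomorphic modules $\tau^-G_\nu$ occur with multiplicities $c_\nu$ in the target of the source map of $L$. If $L$ were injective, this target would be $L/\operatorname{soc}L$ by (F1), and Corollary~\ref{cor:layer} would give $N\le4$. So $L$ is not injective and the mesh starting at $L$ has the stated form. Let $m'=\ell(\tau^-L)$ and $e'_\nu=\ell(\tau^-G_\nu)$. The mesh starting at $G_\nu$ contains $L^{c_\nu}$, so
\begin{equation}\label{eq:lengths}
e_\nu+e'_\nu\ge c_\nu m,\qquad m+m'\ge\sum_\nu c_\nu e'_\nu .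
\end{equation}
By \eqref{eq:lengths} and \eqref{eq:J}, $\sum_{J}c_\nu e'_\nu\ge N_Jm-\sum_Jc_\nu e_\nu\ge3m$, and hence $m'\ge2m$.

Suppose $\tau^-G_\kappa$ is injective. There is an irreducible map $\tau^-G_\kappa\to\tau^-L$, so $e'_\kappa>m'$ by (F1), and \eqref{eq:lengths} gives $\Delta<m$ for $\Delta=\sum_\nu c_\nu e'_\nu-e'_\kappa$. If $c_\kappa\ge2$, then $\Delta\ge e'_\kappa>m'\ge2m$. If $c_\kappa=1$, then
\[
\Delta\ge\sum_{\nu\in J\setminus\{\kappa\}}c_\nu(c_\nu m-e_\nu)\ge(N_J-1)m-(N_J-3)m=2m .
\]
Both contradict $\Delta<m$.
\end{proof}

\begin{proposition}\label{prop:ladder}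
Let $\eta$ be normalized as in Lemma~\ref{lem:normal}. Then the modules $M_n=\tau^{-n}M$ $(n\ge0)$ and $E_{\nu,n}=\tau^{-n}E_\nu$ $(n\ge1)$ are indecomposable and non-injective, the lengths $m_n=\ell(M_n)$ satisfy
\begin{equation}\label{eq:double}
m_{n+1}\ge2m_n\qquad(n\ge0),
\end{equation}
and for all $n\ge1$ there are meshes
\begin{align*}
\alpha_n:&\quad 0\to M_{n-1}\to\bigoplus_\nu E_{\nu,n}^{c_\nu}\oplus F_n\to M_n\to0,\\
\beta_{\nu,n}:&\quad 0\to E_{\nu,n}\to M_n^{c_\nu}\oplus R_{\nu,n}\to E_{\nu,n+1}\to0,
\end{align*}
with $[F_n:E_{\nu,n}]=0$ and $[R_{\nu,n}:M_n]=0$. For fixed $n$, the $E_{\nu,n}$ are pairwise non-isomorphic.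
\end{proposition}

\begin{proof}
Put $x=\ell(X)$, $m=m_0$, $e_\nu=\ell(E_\nu)$, so that $\sum c_\nu e_\nu=x+m$. We first apply Lemma~\ref{lem:step} to $L=M$, $G_\nu=E_\nu$. If $x\le m$, take $J=\{1,\dots,s\}$; then $\sum c_\nu e_\nu\le2m\le(N-3)m$. Otherwise $x>m$ and some $E_\kappa$ is projective. Then $e_\kappa>x>m$ by (F1), and $c_\kappa e_\kappa\le x+m<2e_\kappa$ forces $c_\kappa=1$. For $J=\{\nu:\nu\ne\kappa\}$ we have $N_J=N-1\ge4$ and $\sum_Jc_\nu e_\nu=x+m-e_\kappa<m\le(N_J-3)m$. In both cases we obtain $\alpha_1$, the inequality $m_1\ge2m_0$, and the non-injectivity of $M_0$ and of the $E_{\nu,1}$.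

Now suppose that $\alpha_n$ is given, the $E_{\nu,n}$ are non-injective, and $m_n\ge2m_{n-1}$. By (F2), $\dim\operatorname{Irr}(E_{\nu,n},M_n)=c_\nu$, which gives $\beta_{\nu,n}$. Moreover $\sum c_\nu\ell(E_{\nu,n})\le m_{n-1}+m_n\le2m_n\le(N-3)m_n$, so Lemma~\ref{lem:step} with $L=M_n$, $G_\nu=E_{\nu,n}$ and $J=\{1,\dots,s\}$ yields the same statements for $n+1$.
\end{proof}

In \eqref{eq:mesh} the term $[V:Z]$ works against us. Our $V$ will be a sum of modules $E_{\kappa,q+1}$, so we must know that these do not occur earlier in the orbit. Doubling of lengths rules this out.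

\begin{lemma}\label{lem:distinct}
Let $n\ge1$ and $1\le\kappa\le s$.
\begin{enumerate}
\item[(i)] $E_{\kappa,n+1}\not\cong M_r$ for $1\le r\le n$.
\item[(ii)] $E_{\kappa,n+1}\not\cong E_{\nu,l}$ for $2\le l\le n$ and all $\nu$.
\item[(iii)] $E_{\kappa,n}\not\cong M_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
The mesh $\alpha_{n+1}$ provides an irreducible map $M_n\to E_{\kappa,n+1}$.

(i) Suppose $E_{\kappa,n+1}\cong M_r$. If $r=n$, we have an irreducible map between modules of equal length, contrary to (F1). If $r<n$, then $M_n$ is a summand of the middle term of $\alpha_r$ by (F2), so $m_n\le m_{r-1}+m_r<2m_r\le m_n$ by \eqref{eq:double}, a contradiction.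

(ii) Suppose $E_{\kappa,n+1}\cong E_{\nu,l}$. Then $M_n$ is a summand of the middle term of $\beta_{\nu,l-1}$, and $M_n\not\cong M_{l-1}$ by \eqref{eq:double}. So this middle term contains $M_{l-1}^{c_\nu}\oplus M_n$. With $e_{\omega,j}=\ell(E_{\omega,j})$, the meshes $\beta_{\omega,l-1}$, weighted by $c_\omega$, and the meshes $\alpha_{l-1},\alpha_l$ give
\[
Nm_{l-1}+m_n\le\sum_\omega c_\omega(e_{\omega,l-1}+e_{\omega,l})\le m_{l-2}+2m_{l-1}+m_l .
\]
As $m_l\le m_n$, we get $3m_{l-1}\le m_{l-2}$, contrary to \eqref{eq:double}.

(iii) If $E_{\kappa,n}\cong M_0$, applying $\tau^-$ gives $E_{\kappa,n+1}\cong M_1$, contrary to (i).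
\end{proof}

\section{A monomorphism with vanishing defect at $M_0$}\label{sec:mono}

We need a map $g:M_q^2\to\bigoplus E_{\nu,q+1}^{c_\nu}$ that is injective and satisfies $\varphi_g(M_0)=0$. Both conditions say that $\operatorname{Hom}(g,Y)$ is surjective for a fixed test module $Y$, namely $Y=DA$ and $Y=M_0$, so one lemma gives both.

\subsection*{Compatible maps}
The irreducible maps between $M$'s and $E$'s appear in two meshes each, and we choose them to agree. Start with any source map of $M_0$, with components $f^{(1)}_{\nu a}:M_0\to E_{\nu,1}$ $(1\le a\le c_\nu)$. Suppose a source map of $M_{l-1}$ with components $f^{(l)}_{\nu a}:M_{l-1}\to E_{\nu,l}$ has been chosen. Its cokernel map is a sink map of $M_l$; this fixes the maps in $\alpha_l$, and the components $g^{(l)}_{\nu a}:E_{\nu,l}\to M_l$ give a basis of $\operatorname{Irr}(E_{\nu,l},M_l)$ by (F2). By (F3) they are the components of a source map of $E_{\nu,l}$. Its cokernel map fixes the maps in $\beta_{\nu,l}$, with components $f^{(l+1)}_{\nu a}:M_l\to E_{\nu,l+1}$ that give a basis of $\operatorname{Irr}(M_l,E_{\nu,l+1})$. By (F3), applied to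 all $\nu$ at once, these are the components of a source map of $M_l$, and the recursion continues. Thus $\alpha_l$ has components $f^{(l)}_{\nu a}$, $g^{(l)}_{\nu a}$, and $\beta_{\nu,l}$ has components $g^{(l)}_{\nu a}$, $f^{(l+1)}_{\nu a}$; see Figure~\ref{fig:ladder}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.7,yscale=1.6]
\node (m0) at (0,0) {$M_0$};
\node (e1) at (1,1) {$E_{\nu,1}$};
\node (m1) at (2,0) {$M_1$};
\node (e2) at (3,1) {$E_{\nu,2}$};
\node (m2) at (4,0) {$M_2$};
\node (e3) at (5,1) {$E_{\nu,3}$};
\node at (5.7,0.5) {$\cdots$};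
\draw[->] (m0) -- node[sloped,above] {\scriptsize $f^{(1)}_{\nu a}$} (e1);
\draw[->] (e1) -- node[sloped,above] {\scriptsize $g^{(1)}_{\nu a}$} (m1);
\draw[->] (m1) -- node[sloped,above] {\scriptsize $f^{(2)}_{\nu a}$} (e2);
\draw[->] (e2) -- node[sloped,above] {\scriptsize $g^{(2)}_{\nu a}$} (m2);
\draw[->] (m2) -- node[sloped,above] {\scriptsize $f^{(3)}_{\nu a}$} (e3);
\draw[->,dashed] (m1) -- node[below] {\scriptsize $\alpha_1$} (m0);
\draw[->,dashed] (m2) -- node[below] {\scriptsize $\alpha_2$} (m1);
\draw[->,dashed] (e2) -- node[above] {\scriptsize $\beta_{\nu,1}$} (e1);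
\draw[->,dashed] (e3) -- node[above] {\scriptsize $\beta_{\nu,2}$} (e2);
\end{tikzpicture}
\caption{The modules $M_l=\tau^{-l}M$ and $E_{\nu,l}=\tau^{-l}E_\nu$, drawn for one index $\nu$. Each solid arrow stands for $c_\nu$ irreducible maps $(1\le a\le c_\nu)$. A dashed arrow indicates $\tau$ and is labeled by the Auslander--Reiten sequence with these two end terms. Further middle terms are not drawn.}
\label{fig:ladder}
\end{figure}

Choose pairwise distinct scalars $\lambda_{\nu a}\in K$ $(1\le\nu\le s,\ 1\le a\le c_\nu)$, and for $q\ge3$ define
\[
g_q:\ M_q\oplus M_q\to\bigoplus_\nu E_{\nu,q+1}^{c_\nu},\qquad(z_1,z_2)\mapsto\big(f^{(q+1)}_{\nu a}(z_1+\lambda_{\nu a}z_2)\big)_{\nu,a}.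
\]
Some condition on the scalars is needed: if all were equal to $\lambda$, the elements $(-\lambda z,z)$ would lie in the kernel.

\begin{lemma}\label{lem:vanish}
Let $Y$ be a module with $[Y:M_l]=0$ for $l\ge1$ and $[Y:E_{\nu,l}]=0$ for $l\ge2$ and all $\nu$. If $q\ge3$ and $2^{q-1}>h(M_1,Y)$, then $\operatorname{Hom}_A(g_q,Y)$ is surjective.
\end{lemma}

The idea is that an obstruction to surjectivity is a quotient of $\operatorname{Hom}(M_q,Y)$ of dimension $1$ or $2$. We carry it back through the meshes to quotients of $\operatorname{Hom}(M_l,Y)$ for $l<q$. Their dimensions satisfy the recursion of Section~\ref{sec:growth} with the index running downward, so they double at each step until they exceed $h(M_1,Y)$.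

\begin{proof}
Write $H(Z)=\operatorname{Hom}_A(Z,Y)$ and suppose that $H(g_q)$ is not surjective.

\emph{The obstruction.} The image of $H(g_q)$ in $H(M_q)^2$ is spanned by the pairs $(uf^{(q+1)}_{\nu a},\lambda_{\nu a}uf^{(q+1)}_{\nu a})$ with $u\in H(E_{\nu,q+1})$. A nonzero linear functional on $H(M_q)^2$ that vanishes on the image is a nonzero linear map $\psi=(\psi_1,\psi_2):H(M_q)\to K^2$ with
\begin{equation}\label{eq:psi}
\psi\big(uf^{(q+1)}_{\nu a}\big)\in\Lambda_{\nu a}=\{(v_1,v_2):v_1+\lambda_{\nu a}v_2=0\}\quad\text{for all }\nu,\ a,\ u .
\end{equation}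
The lines $\Lambda_{\nu a}\subseteq K^2$ are pairwise distinct.

\emph{A linear algebra remark.} Let $0\to H'\xrightarrow{(i_1,i_2)}H_1\oplus H_2\xrightarrow{\pi}H''\to0$ be an exact sequence of vector spaces, let $W'\subseteq H'$ and $W_1\subseteq H_1$ be subspaces with $i_1(W')\subseteq W_1$, and put $W''=\pi(W_1\oplus H_2)$. Then $H''/W''\cong H_1/(W_1+i_1(H'))$, and $(W_1+i_1(H'))/W_1$ is a quotient of $H'/W'$. Hence
\begin{equation}\label{eq:linalg}
\dim H''/W''\ge\dim H_1/W_1-\dim H'/W'.
\end{equation}

\emph{Carrying the obstruction back.} Let $2\le l\le q$. Since $[Y:E_{\nu,l}]=0=[Y:M_{l-1}]$, (F4) gives exact sequences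
\begin{align}
&0\to H(E_{\nu,l+1})\to H(M_l)^{c_\nu}\oplus H(R_{\nu,l})\to H(E_{\nu,l})\to0,\label{eq:Hbeta}\\
&0\to H(M_l)\to\bigoplus_\nu H(E_{\nu,l})^{c_\nu}\oplus H(F_l)\to H(M_{l-1})\to0.\label{eq:Halpha}
\end{align}
Define subspaces $W_l\subseteq H(M_l)$ for $1\le l\le q$ and $W_{\nu,l}\subseteq H(E_{\nu,l})$ for $2\le l\le q+1$ by descending recursion. Put $W_q=\ker\psi$ and $W_{\nu,q+1}=\{u:uf^{(q+1)}_{\nu a}\in W_q\text{ for all }a\}$. For $l=q,q-1,\dots,2$, let $W_{\nu,l}$ be the image of $W_l^{c_\nu}\oplus H(R_{\nu,l})$ in \eqref{eq:Hbeta}, and let $W_{l-1}$ be the image of $\bigoplus_\nu W_{\nu,l}^{c_\nu}\oplus H(F_l)$ in \eqref{eq:Halpha}. The surjection in \eqref{eq:Hbeta} composes with the maps $g^{(l)}_{\nu a}$ and the one in \eqref{eq:Halpha} with the maps $f^{(l)}_{\nu a}$, so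
\[
W_l\,g^{(l)}_{\nu a}\subseteq W_{\nu,l}\quad\text{and}\quad W_{\nu,l+1}\,f^{(l+1)}_{\nu a}\subseteq W_l\qquad(2\le l\le q);
\]
for $l=q$ the second inclusion is the definition of $W_{\nu,q+1}$. Because the maps were chosen compatibly, the injection in \eqref{eq:Hbeta} has components $u\mapsto uf^{(l+1)}_{\nu a}$ and the one in \eqref{eq:Halpha} has components $u\mapsto ug^{(l)}_{\nu a}$. So the two inclusions are the hypothesis $i_1(W')\subseteq W_1$ of the remark. With
\[
x_l=\dim H(M_l)/W_l,\qquad\epsilon_{\nu,l}=\dim H(E_{\nu,l})/W_{\nu,l},\qquad\sigma_l=\sum_\nu c_\nu\epsilon_{\nu,l},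
\]
inequality \eqref{eq:linalg} gives $\epsilon_{\nu,l}\ge c_\nu x_l-\epsilon_{\nu,l+1}$ and $x_{l-1}\ge\sigma_l-x_l$. Weighting the first by $c_\nu$ and summing, $\sigma_l\ge Nx_l-\sigma_{l+1}$. Altogether, for $2\le l\le q$,
\begin{equation}\label{eq:back}
\sigma_l\le x_{l-1}+x_l,\qquad x_{l-1}\ge(N-1)x_l-\sigma_{l+1}.
\end{equation}

\emph{The first step.} We have $x_q=\operatorname{rank}\psi\in\{1,2\}$. By \eqref{eq:psi}, the map $u\mapsto(\psi(uf^{(q+1)}_{\nu a}))_a$ embeds $H(E_{\nu,q+1})/W_{\nu,q+1}$ into $\bigoplus_a(\Lambda_{\nu a}\cap\operatorname{im}\psi)$. If $x_q=2$, then $\epsilon_{\nu,q+1}\le c_\nu$, so $\sigma_{q+1}\le N$ and $x_{q-1}\ge2(N-1)-N\ge3$. If $x_q=1$, the line $\operatorname{im}\psi$ equals $\Lambda_{\nu a}$ for at most one pair $(\nu,a)$. Then $\sigma_{q+1}\le c=\max_\nu c_\nu$ and $x_{q-1}\ge N-1-c$. This is at least $5-1-2=2$ if $c\le2$, and at least $c^2-c-1\ge5$ if $c\ge3$. In all cases $x_{q-1}\ge2\ge x_q$.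

\emph{The further steps.} For $2\le l\le q-1$, the two inequalities in \eqref{eq:back} combine to $x_{l-1}\ge(N-2)x_l-x_{l+1}\ge3x_l-x_{l+1}$. If $x_l\ge x_{l+1}$, this gives $x_{l-1}\ge2x_l\ge x_l$. By descending induction from $l=q-1$ to $l=2$ we get $h(M_1,Y)\ge x_1\ge2^{q-2}x_{q-1}\ge2^{q-1}$, contrary to the hypothesis.
\end{proof}

\begin{corollary}\label{cor:g}
There is $q\ge3$ such that $g_q$ is a monomorphism and $\operatorname{Hom}_A(g_q,M_0)$ is surjective.
\end{corollary}

\begin{proof}
The module $Y=D({}_AA)$ is injective, while all $M_l$ and $E_{\nu,l}$ are indecomposable and non-injective, so $Y$ satisfies the hypothesis of Lemma~\ref{lem:vanish}. The module $Y=M_0$ satisfies it by \eqref{eq:double} and Lemma~\ref{lem:distinct}(iii). Take $q\ge3$ with $2^{q-1}>\max\{h(M_1,DA),h(M_1,M_0)\}$. Since $\operatorname{Hom}_A(-,DA)\cong D$, the map $D(g_q)$ is surjective, so $g_q$ is injective.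
\end{proof}

\section{The defect estimate and the end of the proof}\label{sec:end}

Fix $q$ as in Corollary~\ref{cor:g}, put $U=M_q^2$ and $V=\bigoplus_\nu E_{\nu,q+1}^{c_\nu}$, and for $k\ge1$ let
\[
\mathcal X_k=\{f\in\operatorname{Hom}_A(U^k,V^k):\ f\text{ injective},\ \operatorname{Hom}_A(f,M_0)\text{ surjective}\}.
\]
Both conditions ask a matrix that depends linearly on $f$ to have a given maximal rank, so $\mathcal X_k$ is open. It contains $g_q^{\oplus k}$. Note that $\tau V=\bigoplus_\nu E_{\nu,q}^{c_\nu}$.

\begin{proposition}\label{prop:estimate}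
For every $f\in\mathcal X_k$,
\[
\varphi_f(V^k)-\varphi_f(U^k)-\varphi_f(\tau V^k)\ge(N-4)k^2 .
\]
\end{proposition}

\begin{proof}
Put $y_l=\varphi_f(M_l)$ and $s_l=\sum_\nu c_\nu\varphi_f(E_{\nu,l})$. By additivity, the left-hand side is $k(s_{q+1}-2y_q-s_q)$. By the definition of $\mathcal X_k$, $y_0=0$. Lemma~\ref{lem:distinct} with $n=q$ gives $[V^k:M_l]=0$ for $1\le l\le q$ and $[V^k:E_{\nu,l}]=0$ for $2\le l\le q$. Further, $[U^k:M_q]=2k$ and $[V^k:E_{\nu,q+1}]=kc_\nu$. We apply \eqref{eq:mesh} to the meshes of Proposition~\ref{prop:ladder} and drop nonnegative terms from its right-hand side. The meshes $\alpha_l$ give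
\begin{equation}\label{eq:a}
s_l\le y_{l-1}+y_l\quad(1\le l\le q-1),\qquad s_q\le y_{q-1}+y_q-2k .
\end{equation}
The meshes $\beta_{\nu,l}$ give $\varphi_f(E_{\nu,l})+\varphi_f(E_{\nu,l+1})\ge c_\nu y_l$ for $1\le l\le q-1$ and $\varphi_f(E_{\nu,q})+\varphi_f(E_{\nu,q+1})\ge c_\nu y_q-kc_\nu$. Weighting by $c_\nu$ and summing,
\begin{equation}\label{eq:b}
s_l+s_{l+1}\ge Ny_l\quad(1\le l\le q-1),\qquad s_q+s_{q+1}\ge N(y_q-k).
\end{equation}
From the second parts of \eqref{eq:b} and \eqref{eq:a},
\begin{equation}\label{eq:c}
s_{q+1}-2y_q-s_q\ge N(y_q-k)-2y_q-2s_q\ge(N-4)(y_q-k)-2y_{q-1}.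
\end{equation}
It remains to show that $y_q-k$ is large compared with $y_{q-1}$. Combining \eqref{eq:a} with the first part of \eqref{eq:b} and using $N-2\ge3$,
\[
y_{l+1}\ge3y_l-y_{l-1}\quad(1\le l\le q-2),\qquad y_q\ge3y_{q-1}-y_{q-2}+2k .
\]
These inequalities say nothing about growth if $y_{l-1}\ge3y_l$; this is where $y_0=0$ enters. We have $y_0\le\frac12y_1$, and if $y_{l-1}\le\frac12y_l$ with $l\le q-2$, then $y_{l+1}\ge\frac52y_l\ge2y_l$. By induction $y_{q-2}\le\frac12y_{q-1}$, and so $y_q-k\ge\frac52y_{q-1}+k$. Inserting this into \eqref{eq:c},
\[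
s_{q+1}-2y_q-s_q\ge(N-4)k+\Big(\frac52(N-4)-2\Big)y_{q-1}\ge(N-4)k,
\]
since $\frac52(N-4)\ge\frac52>2$.
\end{proof}

The bound is exactly the value $(N-4)k^2$ predicted by the form \eqref{eq:form}.

\begin{proof}[Proof of Theorems~\ref{thm:general} and~\ref{thm:main}]
Part (1), and part (2) in the presence of a projective-injective middle term, are Proposition~\ref{prop:pi}. Let $A$ be subquadratic, let no middle term of $\eta$ be projective-injective, and suppose $N\ge5$. Normalize $\eta$ by Lemma~\ref{lem:normal}; this preserves the multiplicities and the hypothesis on the algebra. Let $C$ be a module with $\mathcal X_k^C\ne\emptyset$ and pick $f\in\mathcal X_k^C$. Lemma~\ref{lem:class} and Proposition~\ref{prop:estimate} give $\dim\mathcal X_k^C\le h(U^k,V^k)-k^2$. By Proposition~\ref{prop:criterion}, $A$ is not subquadratic, a contradiction. So $N\le4$, which proves Theorem~\ref{thm:general}. Theorem~\ref{thm:main} follows by Lemma~\ref{lem:tame}.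
\end{proof}

\begin{remark}
The hypothesis on $A$ enters only through Proposition~\ref{prop:criterion}, which is applied twice: in Lemma~\ref{lem:layer}, and through it in Proposition~\ref{prop:pi} and in the non-injectivity of $L$ in Lemma~\ref{lem:step}; and in the final step. That $K$ is algebraically closed is used in the equality $\operatorname{End}(Z)=K\oplus\operatorname{rad}(Z,Z)$ behind (F2), (F4) and Lemma~\ref{lem:layer}, in the dimension theory of Section~\ref{sec:count}, and in the choice of distinct scalars $\lambda_{\nu a}$. The characteristic plays no role.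
\end{remark}

\section{Five middle terms and repeated middle terms}\label{sec:five}

\begin{proposition}\label{prop:five}
Let $A$ be tame and $\eta$ an Auslander--Reiten sequence. Then $\operatorname{sd}(\eta)=5$ if and only if $\eta$ is the sequence \textup{(F6)} for an indecomposable projective-injective module $P$ whose heart $H=\operatorname{rad}P/\operatorname{soc}P$ is a direct sum of exactly four indecomposable modules. In that case these four modules are neither projective nor injective, have simple, pairwise non-isomorphic tops, and have simple, pairwise non-isomorphic socles.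
\end{proposition}

\begin{proof}
If $\operatorname{sd}(\eta)=5$, then a projective-injective middle term $P$ exists by Theorem~\ref{thm:main}, and (F6) identifies the middle term with $P\oplus H$; the converse is immediate from (F6). The four summands are neither projective nor injective by Proposition~\ref{prop:pi}. Write $\operatorname{rad}P/\operatorname{rad}^2P=\bigoplus S^{n_S}$. Since $\operatorname{top}H$ is a quotient of this module and each of the four summands has a nonzero top, Lemma~\ref{lem:layer} gives
\[
4\le\ell(\operatorname{top}H)\le\sum_Sn_S\le\sum_Sn_S^2\le4 .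
\]
So every nonzero $n_S$ equals $1$ and $\operatorname{top}H$ is a sum of four pairwise non-isomorphic simple modules, one for each summand. For socles, $H\subseteq P/\operatorname{soc}P$ gives $\operatorname{soc}H\subseteq\operatorname{soc}(P/\operatorname{soc}P)$, and the same chain of inequalities holds by the second part of Lemma~\ref{lem:layer}, applied to the injective module $P$.
\end{proof}

\begin{corollary}\label{cor:repeat}
In the situation of Theorem~\ref{thm:main}, suppose $B_i\cong B_j$ for some $i\ne j$. Then $s=1$ and $c_1=2$. So $\operatorname{sd}(\eta)=2$, or $\operatorname{sd}(\eta)=3$ and the third middle term is projective-injective.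
\end{corollary}

\begin{proof}
By part (1), $B_i$ is not projective-injective, so some $c_\nu\ge2$. Then $\sum c_\nu^2\le4$ forces $c_\nu=2$ and $s=1$.
\end{proof}

Examples~\ref{ex:kronecker} and~\ref{ex:three} show that both cases of Corollary~\ref{cor:repeat} occur, and Example~\ref{ex:five} is an instance of Proposition~\ref{prop:five}.

\begin{thebibliography}{1}

\bibitem{Atlas}
\emph{Atlas of Finite-Dimensional Algebras},
\texttt{http://www.math.uni-bonn.de/\textasciitilde schroer/fd-atlas-files/FD\_Atlas.pdf}

\end{thebibliography}
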